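# Three commuting $3\times3$ contractions and the circle of lifts

Conventions used throughout. Inner products are linear in the first variable. For vectors $a,b$ we write $ab^*$ for the operator $h\mapsto\langle h,b\rangle a$, so that $\operatorname{Tr}(B\,ab^*)=\langle Ba,b\rangle$. $\mathbb D$ is the open unit disc, $\mathbb T=\partial\mathbb D$, and $m$ is normalized Lebesgue measure on $\mathbb T$. The spectrum of $S$ is $\sigma(S)$. We write $a\parallel b$ when $a,b$ are linearly dependent and $a\nparallel b$ otherwise.

## 1. A unitary-valued function attached to a commuting pair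

**Definition (defect).** For a contraction $S$ on a finite-dimensional Hilbert space $H$, the defect operator is $D_S=(1-S^*S)^{1/2}$ and the defect space is $\mathcal D_S=\operatorname{ran}D_S$.

Thus $\|D_Sh\|^2=\|h\|^2-\|Sh\|^2$: the defect measures how far $S$ is from being isometric at $h$. Since $D_S$ is self-adjoint, $\mathcal D_S=(\ker D_S)^\perp$, and $D_S$ maps $\mathcal D_S$ bijectively onto itself.

**Example 1.** On $\mathbb C^2$ with orthonormal basis $e_1,e_2$ let $Se_1=0$, $Se_2=e_1$. Then $S^*S=e_2e_2^*$, $D_S=e_1e_1^*$ and $\mathcal D_S=\mathbb Ce_1$.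

Now let $S_1$ and $S_j$ be commuting contractions on $H$ with $\sigma(S_1)\subset\mathbb D$; write $D_1,D_j,\mathcal D_1,\mathcal D_j$ for their defects. We build from them a rational function on $\mathbb T$ whose values are unitary operators on the small space $\mathcal D_1$.

**Step 1: an isometry.** The aim is to encode $S_1S_j=S_jS_1$ in one isometry. For every $h\in H$,
$$\|D_1h\|^2+\|D_jS_1h\|^2=\|h\|^2-\|S_jS_1h\|^2=\|D_1S_jh\|^2+\|D_jh\|^2 ,$$
because on the left the terms $\mp\|S_1h\|^2$ cancel, on the right the terms $\pm\|S_jh\|^2$ cancel, and $S_jS_1=S_1S_j$. Hence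
$$V^{(j)}:\ (D_1h,\;D_jS_1h)\longmapsto(D_1S_jh,\;D_jh),\qquad h\in H,$$
is a well-defined linear isometry between two subspaces of $\mathcal D_1\oplus\mathcal D_j$.

**Step 2: a unitary extension.** The aim is to make it everywhere defined. Domain and range of $V^{(j)}$ have the same dimension, hence so do their orthogonal complements in $\mathcal D_1\oplus\mathcal D_j$, and $V^{(j)}$ extends to a unitary
$$W=\begin{pmatrix}A&B\\C&D\end{pmatrix}\quad\text{on }\mathcal D_1\oplus\mathcal D_j .$$
There may be many extensions; we pick one. Reading off the two components of $W(D_1h,D_jS_1h)=(D_1S_jh,D_jh)$: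
$$D_1S_jh=AD_1h+BD_jS_1h,\qquad D_jh=CD_1h+DD_jS_1h .\tag{1}$$

**Lemma 1.** $D$ has spectral radius $<1$.

*Proof.* $D$ is a contraction, being a block of a unitary. Suppose $Db=\lambda b$ with $b\in\mathcal D_j$ and $|\lambda|=\|b\|=1$. Since $W(0,b)=(Bb,\lambda b)$ has norm $1$, $Bb=0$. So $W(0,b)=\lambda(0,b)$, and $W^*(0,b)=\bar\lambda(0,b)$. For every $h$,
$$\langle D_jh,b\rangle=\langle W(D_1h,D_jS_1h),(0,b)\rangle=\langle(D_1h,D_jS_1h),\bar\lambda(0,b)\rangle=\lambda\langle D_jS_1h,b\rangle .$$
Thus $\langle(1-\lambda S_1)h,D_jb\rangle=0$ for all $h$. As $\sigma(S_1)\subset\mathbb D$, the operator $1-\lambda S_1$ is invertible, so $D_jb=0$. But $b\in\mathcal D_j=(\ker D_j)^\perp$, so $b=0$, a contradiction. $\square$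

**Step 3: the function.** By Lemma 1,
$$\Theta_j(\zeta)=A+\zeta B(1-\zeta D)^{-1}C$$
is a rational function, analytic near $\overline{\mathbb D}$, with values in the operators on $\mathcal D_1$.

**Lemma 2.** For $u\in\mathcal D_1$ and $\zeta\in\overline{\mathbb D}$ put $b=(1-\zeta D)^{-1}Cu$. Then
$$W(u,\zeta b)=(\Theta_j(\zeta)u,\;b).\tag{2}$$
Consequently $\Theta_j(\zeta)$ is unitary for $\zeta\in\mathbb T$.

*Proof.* We have $b=Cu+\zeta Db$, so $W(u,\zeta b)=(Au+\zeta Bb,\,Cu+\zeta Db)=(\Theta_j(\zeta)u,b)$. If $|\zeta|=1$, comparing norms gives $\|u\|^2+\|b\|^2=\|\Theta_j(\zeta)u\|^2+\|b\|^2$. So $\Theta_j(\zeta)$ is isometric, hence unitary on the finite-dimensional space $\mathcal D_1$. $\square$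

**Example 2.** Let $S_1=S$ be as in Example 1 and $S_2=tS$ with $|t|<1$; put $r=\sqrt{1-|t|^2}$. Then $D_2=e_1e_1^*+r\,e_2e_2^*$ and $\mathcal D_2=\mathbb C^2$. With $h=h_1e_1+h_2e_2$ the isometry is
$$(h_1e_1,\;h_2e_1)\mapsto(th_2e_1,\;h_1e_1+rh_2e_2).$$
Write vectors of $\mathcal D_1\oplus\mathcal D_2$ as triples $(u;b_1,b_2)$. The domain is orthogonal to $(0;0,1)$, the range is orthogonal to $(-r;0,\bar t)$, and the extensions are parametrized by $\omega\in\mathbb T$:
$$(1;0,0)\mapsto(0;1,0),\quad(0;1,0)\mapsto(t;0,r),\quad(0;0,1)\mapsto\omega(-r;0,\bar t).$$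
With $u=1$ the vector $b$ satisfies $b_1=1$, $b_2=\zeta(rb_1+\omega\bar tb_2)$, so $b_2=\zeta r/(1-\omega\bar t\zeta)$, and
$$\Theta_2(\zeta)=\zeta(t-\omega rb_2)=\zeta\,\frac{t-\omega|t|^2\zeta-\omega r^2\zeta}{1-\omega\bar t\zeta}=\zeta\,\frac{t-\omega\zeta}{1-\omega\bar t\zeta}.$$
This has modulus $1$ on $\mathbb T$, and there is a whole circle of such functions, one for each $\omega$.

What the construction is for: on $L^2(\mathbb T;\mathcal D_1)$, multiplication by $\zeta$ and multiplication by $\Theta_j$ are commuting unitaries, and we shall see in Section 3 that they compress to $S_1$ and $S_j$. If several operators $S_2,\dots,S_n$ are given, each has its functions $\Theta_j$ on the same space $\mathcal D_1$, and the only obstacle to dilating the whole tuple this way is that the matrices $\Theta_2(\zeta),\dots,\Theta_n(\zeta)$ must commute. For triples of $3\times3$ matrices in general position each $\Theta_j$ is a $2\times2$ matrix function depending on one parameter $\omega_j\in\mathbb T$. The proof consists in choosing $\omega_2,\omega_3$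 so that $\Theta_2(\zeta)$ and $\Theta_3(\zeta)$ commute for every $\zeta$.

## 2. Unitary dilations, von Neumann's inequality, and triples of $3\times3$ matrices

**Definition (unitary dilation).** Commuting contractions $T_1,\dots,T_n$ on $H$ have a unitary dilation if there are commuting unitaries $U_1,\dots,U_n$ on a Hilbert space $K\supset H$ with $p(T_1,\dots,T_n)=P_H\,p(U_1,\dots,U_n)|_H$ for every polynomial $p$. We then also say that the tuple *dilates*.

**Definition (von Neumann's inequalities).** The tuple satisfies the scalar-valued inequality if $\|p(T_1,\dots,T_n)\|\le\sup_{z\in\mathbb D^n}|p(z)|$ for every polynomial $p\in\mathbb C[z_1,\dots,z_n]$. It satisfies the matrix-valued inequality if for every $k\ge1$ and every $k\times k$ matrix $P=(p_{ab})$ of polynomials, $\|P(T_1,\dots,T_n)\|\le\sup_{z\in\mathbb D^n}\|P(z)\|$, where $P(T)=(p_{ab}(T))$ acts on $H^k$.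

We use three facts without proof.

* A tuple of commuting contractions has a unitary dilation if and only if it satisfies the matrix-valued von Neumann inequality.
* Sz.-Nagy's theorem: every contraction has a unitary dilation.
* Andô's theorem: any two commuting contractions have a commuting unitary dilation.

Choi and Davidson gave four commuting contractive $3\times3$ matrices which fail the matrix-valued inequality, hence have no unitary dilation, and which nevertheless satisfy the scalar-valued inequality. The question, whose source is "Trabajo Fin de Máster", https://destevez.net/wp-content/uploads/2018/09/tfm_d_estevez.pdf, is whether three $3\times3$ matrices can do the same: do there exist commuting contractive $3\times3$ matrices $T_1,T_2,T_3$ that fail the matrix-valued inequality and satisfy the scalar-valued one? The answer is no, already because of the first requirement.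

**Theorem A.** Any three commuting contractions on $\mathbb C^3$ have a unitary dilation.

Hence every such triple satisfies the matrix-valued von Neumann inequality, and no three $3\times3$ matrices can play the role of the four Choi–Davidson matrices. The next statement shows that Theorem A is optimal in both parameters.

**Theorem B (sharpness).** Let $n,d\ge1$. Every $n$-tuple of commuting contractions on $\mathbb C^d$ has a unitary dilation if and only if $n\le2$, or $d\le2$, or $n=d=3$.

So four is the minimal number of commuting $3\times3$ contractions without a unitary dilation, and three commuting contractions without a unitary dilation require matrices of size at least $4\times4$.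

Three elementary facts will be used constantly.

**(F1)** *A limit of dilating tuples on a fixed $\mathbb C^d$ dilates.* For each matrix polynomial $P$, both sides of the matrix inequality pass to the limit (the right side does not depend on the tuple).

**(F2)** *If $(S_j)$ dilates and $0\le\rho_j\le1$, then $(\rho_jS_j)$ dilates.* Apply the matrix inequality for $(S_j)$ to $P(\rho_1z_1,\dots,\rho_nz_n)$, whose supremum over $\mathbb D^n$ is at most that of $P$.

**(F3)** *Suppose $(U_j)$ dilates $(S_j)$ and $g_1,\dots,g_r$ are analytic near $\overline{\mathbb D}$ and unimodular on $\mathbb T$. Then for any indices $j_1,\dots,j_r$ the operators $g_i(U_{j_i})$ are commuting unitaries dilating $(g_i(S_{j_i}))_i$.* The Taylor series of $g_i$ at $0$ has radius of convergence greater than $1$, so its partial sums $g_i^{(N)}$ satisfy $g_i^{(N)}(S_{j_i})\to g_i(S_{j_i})$ and $g_i^{(N)}(U_{j_i})\to g_i(U_{j_i})$ in norm. For a polynomial $p$ we let $N\to\infty$ in $p(g_1^{(N)}(S_{j_1}),\dots)=P_H\,p(g_1^{(N)}(U_{j_1}),\dots)|_H$. The $g_i(U_{j_i})$ are unitary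 because $g_i$ is unimodular on $\sigma(U_{j_i})\subset\mathbb T$. In particular, applying a disc automorphism to one coordinate does not change whether a tuple dilates, since the inverse automorphism may be applied afterwards.

## 3. Multiplication by $\zeta$ and by $\Theta_j$ compresses to $S_1$ and $S_j$

Let $S_1,\dots,S_n$ be commuting contractions on a finite-dimensional $H$ with $\sigma(S_1)\subset\mathbb D$. For each $j\ge2$ choose a unitary extension of $V^{(j)}$ and let $\Theta_j$ be its function. For $\zeta\in\mathbb T$ put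
$$E_\zeta=(1-\zeta S_1^*)^{-1}D_1|_{\mathcal D_1}:\mathcal D_1\to H,\qquad E_\zeta^*h=D_1(1-\bar\zeta S_1)^{-1}h .$$

**Lemma 3 (lifting).** (a) For all $j\ge2$ and $k\ge0$,
$$\int_{\mathbb T}\zeta^kE_\zeta\Theta_j(\zeta)E_\zeta^*\,dm=S_1^kS_j .\tag{3}$$
(b) If the extensions can be chosen so that $\Theta_2,\dots,\Theta_n$ commute pointwise on $\mathbb T$, then $(S_1,\dots,S_n)$ dilates. This is automatic if $\operatorname{rank}D_1\le1$.

*Proof.* **Step 1: embedding $H$.** We place $H$ isometrically in $L^2(\mathbb T;\mathcal D_1)$ by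
$$(Jh)(\zeta)=E_\zeta^*h=\sum_{k\ge0}\bar\zeta^kD_1S_1^kh .$$
Since $\sum_{k<N}\|D_1S_1^kh\|^2=\sum_{k<N}(\|S_1^kh\|^2-\|S_1^{k+1}h\|^2)=\|h\|^2-\|S_1^Nh\|^2$ and $S_1^N\to0$, $J$ is isometric. Its range consists of functions with frequencies $\le0$; let $P_-$ be the orthogonal projection onto all such functions. Let $U_1$ be multiplication by $\zeta$ and $U_j$ multiplication by $\Theta_j$ for $j\ge2$. These are unitary by Lemma 2.

**Step 2: $P_-U_iJ=JS_i$ for every $i$.** This says that $U_i$ acts like $S_i$ up to positive frequencies. For $i=1$, $U_1Jh=\zeta D_1h+\sum_{k\ge1}\bar\zeta^{k-1}D_1S_1^kh$, and $P_-$ removes the first term, leaving $JS_1h$. For $j\ge2$, iterate the second identity in (1):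
$$D_jh=\sum_{k<N}D^kCD_1S_1^kh+D^ND_jS_1^Nh .$$
By Lemma 1, $D^N\to0$, so $D_jh=\sum_{k\ge0}D^kCD_1S_1^kh$. Insert this, with $S_1h$ in place of $h$, in the first identity in (1):
$$D_1S_jh=AD_1h+\sum_{k\ge0}BD^kCD_1S_1^{k+1}h=\sum_{k\ge0}\Theta_j^{[k]}D_1S_1^kh ,$$
where $\Theta_j=\sum_k\Theta_j^{[k]}\zeta^k$, that is, $\Theta_j^{[0]}=A$ and $\Theta_j^{[k]}=BD^{k-1}C$ for $k\ge1$. For $l\ge0$ the coefficient of $\bar\zeta^l$ in $\Theta_jJh$ is $\sum_k\Theta_j^{[k]}D_1S_1^{k+l}h$. By the last display applied to $S_1^lh$ it equals $D_1S_jS_1^lh=D_1S_1^lS_jh$, the coefficient of $\bar\zeta^l$ in $JS_jh$. So $P_-U_jJ=JS_j$.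

**Step 3: words.** We pass from single operators to products. Each $U_i$ is multiplication by an analytic function, so it preserves the space of functions with frequencies $\ge1$; hence $P_-U_i=P_-U_iP_-$. Also $J^*=J^*P_-$. Therefore, for every word,
$$J^*U_{i_1}\cdots U_{i_r}J=J^*(P_-U_{i_1})(P_-U_{i_2})\cdots(P_-U_{i_r})J=J^*JS_{i_1}\cdots S_{i_r}=S_{i_1}\cdots S_{i_r}.$$

**Step 4: conclusions.** From $\langle Jh,f\rangle=\int\langle E_\zeta^*h,f(\zeta)\rangle\,dm$ we get $J^*f=\int E_\zeta f(\zeta)\,dm$, and the word $U_1^kU_j$ gives (3). If the $\Theta_j$ commute pointwise, then the $U_i$ commute ($U_1$ is multiplication by a scalar function). After identifying $H$ with $JH$, Step 3 says that they dilate $(S_1,\dots,S_n)$. If $\dim\mathcal D_1\le1$, the $\Theta_j(\zeta)$ are scalars and commute. $\square$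

In Example 2, $Jh=h_1+\bar\zeta h_2$ and $\Theta_2=t\zeta+\cdots$, so $P_-\Theta_2Jh=th_2=JS_2h$, as it should be, for every $\omega$.

## 4. Constant lifts computed by hand

When $\dim\mathcal D_1\ge2$, the sensible first attempt is to pick the unitary extensions in any convenient way and hope that the resulting functions commute. Two computations show what happens.

**Example 3 (a triple and a quadruple on $\mathbb C^3$).** Let $f_0,f_1,f_2$ be an orthonormal basis, $L=\operatorname{span}(f_1,f_2)$, and $T_j=x_jf_0^*$ with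
$$x_1=f_1,\quad x_2=f_2,\quad x_3=\tfrac{1}{\sqrt2}(f_1+f_2),\quad x_4=\tfrac1{\sqrt2}(f_1+if_2).$$
All products $T_iT_j$ vanish, so these are commuting contractions, and $\sigma(T_1)=\{0\}$. All defect operators equal the projection onto $L$. For $h=h_0f_0+k$ with $k\in L$, the isometry is $(k,h_0f_1)\mapsto(h_0x_j,k)$. The missing direction of the domain is $(0,f_2)$, that of the range is $(x_j^\perp,0)$ with a unit vector $x_j^\perp\in L$ orthogonal to $x_j$. So the unitary extensions are $(k,l)\mapsto(V_jl,k)$, where $V_j$ is a unitary on $L$ with $V_jf_1=x_j$; here $A=D=0$, $B=V_j$, $C=1$, and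
$$\Theta_j(\zeta)=\zeta V_j,\qquad V_jf_1=x_j,\quad V_jf_2\in\mathbb T\,x_j^\perp .$$
Take $j=2$: $V_2f_1=f_2$, $V_2f_2=\omega f_1$. If $V_3$ commutes with $V_2$, then $V_3f_1=\frac1{\sqrt2}(1+V_2)f_1$ implies $V_3f_2=V_3V_2f_1=V_2V_3f_1=\frac1{\sqrt2}(1+V_2)f_2$, so $V_3=\frac1{\sqrt2}(1+V_2)$. This is unitary exactly when $(1+V_2)^*(1+V_2)=2+V_2+V_2^*$ equals $2$, i.e. $V_2^*=-V_2$, i.e. $\omega=-1$. So a random choice of extension fails, the choice $\omega=-1$ works, and $(T_1,T_2,T_3)$ dilates by Lemma 3(b). In the same way a $V_4$ commuting with $V_2$ must be $\frac1{\sqrt2}(1+iV_2)$, which is unitary exactly when $V_2^*=V_2$, i.e. $\omega=1$. The operators $T_3$ and $T_4$ make contradictory demands on $V_2$. (Section 12 shows that the quadruple has no unitary dilation of any kind.)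

**Example 4 (no freedom in size $4$).** On $\mathbb C^2\oplus\mathbb C^2$ let $T_j(h\oplus k)=0\oplus V_jh$ with $V_1=1$ and $V_2,V_3$ unitary. All defect operators are the projection onto the second summand, and the isometry is $(k,h)\mapsto(V_jh,k)$. It is already defined on the whole space, so the extension is unique and $\Theta_j(\zeta)=\zeta V_j$. If $V_2V_3\ne V_3V_2$, the lifts do not commute and nothing can be adjusted.

Both examples have lifts of the special form $\zeta V_j$ with $V_j$ constant, so that commutation is a single matrix equation. In general it is one equation for each $\zeta\in\mathbb T$, while for $3\times3$ triples we shall find that the extension for $j$ is free only up to one number $\omega_j\in\mathbb T$. Two numbers must satisfy infinitely many equations; this is the point at which a direct choice stops working.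

## 5. Commutation through a common trace-orthogonal plane

The way past this point is to replace the quadratic condition "$\Theta_2\Theta_3=\Theta_3\Theta_2$" by linear conditions on each $\Theta_j$ separately.

**Lemma 4.** Let $\mathcal L$ be a real $2$-dimensional space of traceless Hermitian operators on a $2$-dimensional Hilbert space. If $\operatorname{Tr}(\Theta X)=\operatorname{Tr}(\Theta'X)=0$ for all $X\in\mathcal L$, then $\Theta\Theta'=\Theta'\Theta$.

*Proof.* Since $\operatorname{Tr}X=0$ for $X\in\mathcal L$, the traceless parts of $\Theta$ and $\Theta'$ satisfy the same equations. Hermitian operators linearly independent over $\mathbb R$ are linearly independent over $\mathbb C$: take the Hermitian and anti-Hermitian parts of a relation. So $\mathcal L$ spans a complex $2$-dimensional subspace of $\mathfrak{sl}_2(\mathbb C)$. That space is $3$-dimensional with nondegenerate form $\operatorname{Tr}(XY)$, so the two traceless parts lie in one complex line. Hence $\Theta,\Theta'$ commute. $\square$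

We therefore look, for almost every $\zeta$, for a plane $\mathcal L_\zeta$ of traceless Hermitian operators on $\mathcal D_1$ to which both $\Theta_2(\zeta)$ and $\Theta_3(\zeta)$ are trace-orthogonal. Formula (3) tells us where to look. If $Q$ is a Hermitian operator on $H$ with $\operatorname{Tr}(QS_1^kS_j)=0$ for all $k\ge0$, then the function $\operatorname{Tr}(\Theta_j(\zeta)E_\zeta^*QE_\zeta)$ has only frequencies $\ge1$. It will turn out to be governed by a single complex number $c$, and the one free parameter $\omega_j$ can be used to make $c=0$, by a winding number argument. A second condition, for a particular $Q=Q_j$, will come for free. The work begins with a normalization.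

## 6. Good bases and norm-one tuples for $d\le3$

**Definition (good basis).** For a basis $E=(e_1,\dots,e_d)$ of $\mathbb C^d$ let $\mathcal A_E$ be the $d$-dimensional algebra of operators diagonal in $E$. Call $E$ good if $\langle e_a,e_b\rangle\ne0$ for all $a,b$.

For instance $E=(f_1,f_1+f_2)$ is good in $\mathbb C^2$ ($f_1,f_2$ orthonormal), while an orthonormal basis is not. The algebra $\mathcal A_E$ is commutative, and it contains the inverses of its invertible elements.

**Lemma 5 (density).** Let $d\le3$. Every commuting tuple on $\mathbb C^d$ is a limit of tuples contained in $\mathcal A_E$ with $E$ good ($E$ depending on the approximant).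

*Proof.* **Step 1: reduction to nilpotents.** Decompose $\mathbb C^d$ into joint generalized eigenspaces; on each of them every operator of the tuple is a scalar plus a nilpotent. Subtracting the scalars, it suffices to approximate commuting nilpotents $N_1,\dots,N_n$ on $\mathbb C^k$, $k\le3$, by simultaneously diagonalizable tuples. All elements of $\operatorname{span}\{N_j\}$ are nilpotent, as sums of commuting nilpotents.

**Step 2: $k\le2$.** For $k=1$ all $N_j$ are $0$. For $k=2$, if some $N_j=N\ne0$, then everything commuting with the Jordan block $N$ is $a+bN$, and nilpotency forces $a=0$. So all $N_j$ are multiples of one nilpotent, which we approximate by diagonalizable matrices.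

**Step 3: $k=3$ and some $N\in\operatorname{span}\{N_j\}$ has rank $2$.** Then $N$ is a single Jordan block, so $N_j=p_j(N)$ with polynomials $p_j$. Approximate $N$ by diagonalizable $N'$ and use $p_j(N')$.

**Step 4: $k=3$ and all elements of the span have rank $\le1$.** Write rank-one operators as $a\varphi:h\mapsto\varphi(h)a$. If $a\varphi$, $b\psi$ are nonzero elements of the span, then $a\parallel b$ or $\varphi\parallel\psi$, since otherwise their sum has rank $2$. We claim that all $N_j=a\varphi_j$ with a common $a$, or all $N_j=a_j\varphi$ with a common $\varphi$. If no pair has $a\nparallel b$, the first holds. Suppose $a\nparallel b$ for some pair $a\varphi,b\psi$; then $\varphi\parallel\psi$. A nonzero element $c\chi$ with $\chi\nparallel\varphi$ would force $c\parallel a$ and $c\parallel b$, impossible. So the second holds.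

In the first case nilpotency gives $\varphi_j(a)=0$, so in a basis starting with $a$ we have $N_j=p_jE_{12}+q_jE_{13}$ with matrix units $E_{ab}$. Replace $E_{12},E_{13}$ by
$$M=E_{12}+\varepsilon E_{22},\qquad M'=E_{13}+\varepsilon E_{33},\qquad\varepsilon\ne0 .$$
Every term of $MM'$ and of $M'M$ vanishes, so $MM'=M'M=0$, while $M^2=\varepsilon E_{12}+\varepsilon^2E_{22}=\varepsilon M$ and likewise $M'^2=\varepsilon M'$. So $M,M'$ are commuting multiples of idempotents, hence simultaneously diagonalizable, and $p_jM+q_jM'\to N_j$ as $\varepsilon\to0$. The second case follows by transposition.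

**Step 5: making the basis good.** A simultaneously diagonalizable tuple lies in $\mathcal A_E$ for some basis $E$. The non-good bases form the union of the zero sets of the finitely many nonzero real polynomials $|\langle e_a,e_b\rangle|^2$, $a\ne b$, in the coordinates of the basis. So good bases are dense. Keeping the joint eigenvalues and moving $E$ slightly to a good basis changes the operators arbitrarily little. $\square$

**Reduction.** *To prove that all $n$-tuples of commuting contractions on $\mathbb C^d$, $d\le3$, dilate, it suffices to treat $S_1,\dots,S_n\in\mathcal A_E$ with $E$ good and $\|S_j\|=1$ for all $j$.* Given commuting contractions, approximate them by Lemma 5 and divide each approximant $S$ by $\max(1,\|S\|)$; these divisors tend to $1$. By (F1) it suffices to dilate contractive tuples in $\mathcal A_E$, $E$ good. Then write $S_j=\|S_j\|\cdot(S_j/\|S_j\|)$, or $0=0\cdot I$ if $S_j=0$, and use (F2).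

**Lemma 6.** Let $E$ be a good basis of $\mathbb C^d$ and let $S\in\mathcal A_E$ be nonscalar with $\|S\|=1$. Then $\sigma(S)\subset\mathbb D$ and $1\le\operatorname{rank}D_S\le d-1$.

*Proof.* If $Sx=\lambda x$ with $|\lambda|=\|x\|=1$, then
$$\|S^*x-\bar\lambda x\|^2=\|S^*x\|^2-2\operatorname{Re}\langle S^*x,\bar\lambda x\rangle+1\le2-2\operatorname{Re}(\lambda\langle x,Sx\rangle)=0,$$
so $S^*x=\bar\lambda x$. If moreover $Sy=\mu y$ with $\mu\ne\lambda$, then $\mu\langle y,x\rangle=\langle y,S^*x\rangle=\lambda\langle y,x\rangle$, so $y\perp x$. Were some eigenvalue of $S$ unimodular, then, $S$ being nonscalar, there would be $e_a$ with this eigenvalue and $e_b$ with a different one, and $e_a\perp e_b$ would contradict goodness. So $\sigma(S)\subset\mathbb D$. As $\|S\|=1$ is attained, $D_S$ has a kernel. And $D_S\ne0$, since otherwise $S$ would be unitary, with spectrum in $\mathbb T$. $\square$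

**Proposition 7.** Let $d\le2$. Every tuple of commuting contractions on $\mathbb C^d$ dilates.

*Proof.* For $d=2$ apply the Reduction. If all $S_j$ are scalar, they are commuting unitaries. Otherwise let $S_1$ be nonscalar, after relabeling. By Lemma 6, $\sigma(S_1)\subset\mathbb D$ and $\operatorname{rank}D_1=1$, and Lemma 3(b) applies. For $d=1$, dilate the tuple $T_j\oplus0$ on $\mathbb C^2$; this also dilates $(T_j)$, because $p(T_1,\dots,T_n)$ is the compression of $p(T_1\oplus0,\dots,T_n\oplus0)$ to the first summand. $\square$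

## 7. Normal form for triples on $\mathbb C^3$

By the Reduction let $S_1,S_2,S_3\in\mathcal A:=\mathcal A_E$, $E$ a good basis of $H=\mathbb C^3$, $\|S_j\|=1$. If some $S_j$ is scalar, it is a unimodular scalar; Andô's theorem dilates the other two, and the same scalar on the dilation space completes a dilation of the triple. So let all $S_j$ be nonscalar. By Lemma 6, $\sigma(S_j)\subset\mathbb D$ and $\operatorname{rank}D_j\in\{1,2\}$. If some $D_j$ has rank $1$, relabel it as $j=1$ and apply Lemma 3(b). So assume $\operatorname{rank}D_j=2$ for $j=1,2,3$, and let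
$$\ker D_j=\mathbb Cx_j,\quad\|x_j\|=1,\quad y_j=S_jx_j .$$
Then $\|y_j\|=1$ and $S_j^*y_j=S_j^*S_jx_j=x_j$. Moreover $x_j\nparallel y_j$, since otherwise $S_j$ has a unimodular eigenvalue.

A vector $v$ is cyclic for $\mathcal A$, meaning $\mathcal Av=H$, exactly when all its $E$-coordinates are nonzero. In that case $C\in\mathcal A$ and $Cv=0$ imply $C=0$.

**Step 1: we may assume that $x_1$ is cyclic for $\mathcal A$.** Cyclicity will let us recover elements of $\mathcal A$ from their value at one vector. Suppose $x_1$ is not cyclic. It is not an eigenvector of $S_1$, so it has at least two nonzero coordinates. After relabeling the basis, $x_1\in F=\operatorname{span}(e_1,e_2)$ with both coordinates nonzero, and $F=\operatorname{span}(x_1,y_1)$. Let $R\in\mathcal A$ with $Re_3=e_3$, $R|_F=0$, and $S_\varepsilon=S_1+\varepsilon R$.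

*Then $\|S_\varepsilon\|>1$ for $\varepsilon\ne0$.* We have $S_\varepsilon x_1=y_1$, of norm $1$. If $\|S_\varepsilon\|\le1$, then $S_\varepsilon^*S_\varepsilon x_1=x_1$, i.e. $S_\varepsilon^*y_1=x_1=S_1^*y_1$, so $R^*y_1=0$ and $\langle y_1,e_3\rangle=\langle y_1,Re_3\rangle=0$. Then also $\langle x_1,e_3\rangle=\langle S_1^*y_1,e_3\rangle=\langle y_1,S_1e_3\rangle=0$, since $S_1e_3\in\mathbb Ce_3$. So $e_3\perp F$, contradicting goodness.

Since $\operatorname{rank}D_1=2$, the singular value $1$ of $S_1$ is simple. So for small $\varepsilon\ne0$ the top singular value of $S_\varepsilon$ is simple, its unit singular vector $x_\varepsilon$ can be chosen with $x_\varepsilon\to x_1$, and $S_\varepsilon$ is nonscalar. The first two coordinates of $x_\varepsilon$ are nonzero for small $\varepsilon$. Moreover $x_\varepsilon\notin F$, because $\|S_\varepsilon|_F\|=\|S_1|_F\|\le1<\|S_\varepsilon\|$; so the third coordinate is nonzero too. Thus $S_\varepsilon/\|S_\varepsilon\|\in\mathcal A$ has norm $1$, is nonscalar, has a defect operator of rank $2$, and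 its vector $x_\varepsilon$ is cyclic. It tends to $S_1$ as $\varepsilon\to0$, so by (F1) it suffices to treat the triples with $S_1$ replaced by it.

**Step 2: we may assume $y_1\nparallel x_2$ and $y_1\nparallel x_3$.** This will make the isometries $V^{(2)},V^{(3)}$ have domains of dimension $3$. Let $j\in\{2,3\}$, $a\in\mathbb D$, $\varphi_a(S)=(S-a)(1-\bar aS)^{-1}$. By (F3), replacing $S_j$ by $\varphi_a(S_j)\in\mathcal A$ does not affect whether the triple dilates. The identity
$$(1-aS^*)(1-\bar aS)-(S^*-\bar a)(S-a)=(1-|a|^2)(1-S^*S)$$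
gives
$$1-\varphi_a(S)^*\varphi_a(S)=(1-|a|^2)(1-aS^*)^{-1}(1-S^*S)(1-\bar aS)^{-1}.$$
So $\varphi_a(S_j)$ is a contraction with defect of rank $2$, hence of norm $1$. It is nonscalar, and the kernel of its defect is spanned by $(1-\bar aS_j)x_j=x_j-\bar ay_j$. For two different values of $a$ these vectors are linearly independent, because $x_j\nparallel y_j$; so they are parallel to $y_1$ for at most one $a\in\mathbb D$. Choose another $a$. The operator $S_1$ is unchanged.

**Standing assumptions.** From now on $S_1,S_2,S_3\in\mathcal A=\mathcal A_E$ with $E$ a good basis of $H=\mathbb C^3$; all $S_j$ are nonscalar with $\|S_j\|=1$, $\sigma(S_j)\subset\mathbb D$, $\operatorname{rank}D_j=2$; $\ker D_j=\mathbb Cx_j$, $y_j=S_jx_j$, $S_j^*y_j=x_j$, $\|x_j\|=\|y_j\|=1$, $x_j\nparallel y_j$; $x_1$ is cyclic for $\mathcal A$; $y_1\nparallel x_2$ and $y_1\nparallel x_3$.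

## 8. Hermitian operators that annihilate $\mathcal A$

**Definition (the space $\mathcal Q$).** $\mathcal Q=\{Q=Q^*:\operatorname{Tr}(QB)=0\text{ for all }B\in\mathcal A\}$, a real vector space.

To see one such space, take $\mathbb C^2$ with the good basis $(f_1,f_1+f_2)$. The algebra is spanned by $I$ and the idempotent $P=\begin{pmatrix}1&-1\\0&0\end{pmatrix}$ with $Pf_1=f_1$, $P(f_1+f_2)=0$. For $Q=\begin{pmatrix}p&q\\\bar q&r\end{pmatrix}$ the conditions are $r=-p$ and $\operatorname{Tr}(QP)=p-\bar q=0$. So the space is $\mathbb R\begin{pmatrix}1&1\\1&-1\end{pmatrix}$.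

**Lemma 8.** In our situation $\dim_{\mathbb R}\mathcal Q\ge4$, and $Q_j:=y_jy_j^*-x_jx_j^*\in\mathcal Q$ for $j=1,2,3$.

*Proof.* Hermitian operators on $\mathbb C^3$ form a $9$-dimensional real space. The algebra $\mathcal A$ has a complex basis $I,B_2,B_3$; the condition for $I$ is one real condition, as $\operatorname{Tr}Q$ is real, and the other two are complex. So at most $1+2\cdot2=5$ real conditions are imposed. For $B\in\mathcal A$,
$$\langle By_j,y_j\rangle=\langle S_jBx_j,S_jx_j\rangle=\langle Bx_j,S_j^*S_jx_j\rangle=\langle Bx_j,x_j\rangle ,$$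
that is, $\operatorname{Tr}(Q_jB)=0$. $\square$

For $Q\in\mathcal Q$ and $\zeta\in\mathbb T$ define the Hermitian operator
$$X_Q(\zeta)=E_\zeta^*QE_\zeta\quad\text{on the $2$-dimensional space }\mathcal D_1 .$$
On $\mathbb T$ we have $E_\zeta^*=\zeta D_1(\zeta-S_1)^{-1}$ and $E_\zeta=(1-\zeta S_1^*)^{-1}D_1|_{\mathcal D_1}$, so the matrix entries of $X_Q(\zeta)$ are rational in $\zeta$ without poles on $\mathbb T$. These $X_Q(\zeta)$ are our supply of operators for the planes $\mathcal L_\zeta$. We check that they are traceless and that there are enough of them.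

**Lemma 9.** $\operatorname{Tr}X_Q(\zeta)=0$.

*Proof.* $\operatorname{Tr}X_Q(\zeta)=\operatorname{Tr}(QE_\zeta E_\zeta^*)$. With $\alpha=\zeta S_1^*$ and $\beta=\bar\zeta S_1$ we have $\alpha\beta=S_1^*S_1$ and $(1-\beta)+(1-\alpha)-(1-\alpha)(1-\beta)=1-\alpha\beta$. Multiplying by $(1-\alpha)^{-1}$ on the left and $(1-\beta)^{-1}$ on the right,
$$E_\zeta E_\zeta^*=(1-\alpha)^{-1}(1-S_1^*S_1)(1-\beta)^{-1}=(1-\zeta S_1^*)^{-1}+(1-\bar\zeta S_1)^{-1}-1\in\mathcal A+\mathcal A^* .$$
For $B\in\mathcal A$, $\operatorname{Tr}(QB)=0$ and $\operatorname{Tr}(QB^*)=\overline{\operatorname{Tr}(BQ)}=0$. $\square$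

**Lemma 10.** $\operatorname{ran}E_\zeta=e_\zeta^\perp$, where $e_\zeta=x_1-\bar\zeta y_1$ is a cyclic vector for $\mathcal A$.

*Proof.* $v\in\operatorname{ran}E_\zeta$ if and only if $(1-\zeta S_1^*)v\in\mathcal D_1=x_1^\perp$, i.e. $0=\langle v,(1-\bar\zeta S_1)x_1\rangle=\langle v,e_\zeta\rangle$. Since $e_\zeta=(1-\bar\zeta S_1)x_1$ with $1-\bar\zeta S_1\in\mathcal A$ invertible and $x_1$ cyclic, $e_\zeta$ is cyclic. $\square$

**Lemma 11.** For each $\zeta\in\mathbb T$, $\dim_{\mathbb R}\{X_Q(\zeta):Q\in\mathcal Q\}\ge2$.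

*Proof.* As $\dim\mathcal Q\ge4$, it suffices to show that the space $\mathcal Z=\{Q\in\mathcal Q:X_Q(\zeta)=0\}$ has real dimension $\le2$.

**Step 1: the shape of $Q\in\mathcal Z$.** Put $e=e_\zeta$, $\hat e=e/\|e\|$, $\Pi=\hat e\hat e^*$. By Lemma 10, $X_Q(\zeta)=0$ means $(1-\Pi)Q(1-\Pi)=0$, so $Q=Q\Pi+\Pi Q-\Pi Q\Pi$. Here $Q\Pi=(Q\hat e)\hat e^*$, $\Pi Q=\hat e(Q\hat e)^*$ and $\Pi Q\Pi=\langle Q\hat e,\hat e\rangle\hat e\hat e^*$ with a real coefficient. Hence
$$Q=ae^*+ea^*,\qquad a=\|e\|^{-1}\big(Q\hat e-\tfrac12\langle Q\hat e,\hat e\rangle\hat e\big).$$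
By cyclicity $a=Ce$ with $C\in\mathcal A$, so $Q=Cee^*+ee^*C^*$.

**Step 2: a condition on $C$.** For $B\in\mathcal A$, since $B$ and $C$ commute,
$$0=\operatorname{Tr}(QB)=\langle BCe,e\rangle+\langle Be,Ce\rangle=\langle Be,(C^*+C)e\rangle .$$
As $\mathcal Ae=H$, $(C+C^*)e=0$.

**Step 3: counting.** Let $\mathcal C=\{C\in\mathcal A:(C+C^*)e=0\}$, a real subspace of $\mathcal A$, which has real dimension $6$. If $C$ and $iC$ are in $\mathcal C$, then $(C+C^*)e=0=(C-C^*)e$, so $Ce=0$ and $C=0$. Thus $\mathcal C\cap i\mathcal C=0$ and $\dim_{\mathbb R}\mathcal C\le3$. The real-linear map $C\mapsto Cee^*+ee^*C^*$ on $\mathcal C$ has $\mathcal Z$ in its image, and it kills the nonzero element $C=iI\in\mathcal C$. So $\dim_{\mathbb R}\mathcal Z\le2$. $\square$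

## 9. The case where $X_{Q_2}$ or $X_{Q_3}$ vanishes at two points

The planes $\mathcal L_\zeta$ will contain $X_{Q_2}(\zeta)$ or $X_{Q_3}(\zeta)$, so these must not vanish too often. If they do, the triple is essentially a pair.

**Lemma 12.** If $j\in\{2,3\}$ and $X_{Q_j}$ vanishes at two distinct points of $\mathbb T$, then $(S_1,S_2,S_3)$ dilates.

*Proof.* Let $j=2$; the case $j=3$ is the same with $2$ and $3$ exchanged.

**Step 1: $\operatorname{span}(x_1,y_1)=\operatorname{span}(x_2,y_2)$.** If $X_{Q_2}(\zeta)=0$, then by Lemma 10 $|\langle v,y_2\rangle|=|\langle v,x_2\rangle|$ for all $v\in e_\zeta^\perp$. So the projections $y',x'$ of $y_2,x_2$ to $e_\zeta^\perp$ satisfy $y'y'^*=x'x'^*$, hence $y'=\kappa x'$ with $|\kappa|=1$, i.e. $y_2-\kappa x_2\in\mathbb Ce_\zeta$. This vector is nonzero because $x_2\nparallel y_2$. Hence $e_\zeta\in\pi:=\operatorname{span}(x_2,y_2)$. For two distinct $\zeta$ the vectors $e_\zeta=x_1-\bar\zeta y_1$ span $\operatorname{span}(x_1,y_1)$, so this plane is $\pi$.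

**Step 2: $Q_2=cQ_1$ with $c\in\mathbb R\setminus\{0\}$.** This ties $S_2$ to $S_1$. The operators $Q_1,Q_2$ live on $\pi$ and are nonzero, traceless and Hermitian. By Lemma 8 they are trace-orthogonal to $S_1$, hence to $\bar S=P_\pi S_1|_\pi$. Suppose they were linearly independent. By nondegeneracy of the trace form on the $3$-dimensional space $\mathfrak{sl}(\pi)$, the trace-complement of $\operatorname{span}_{\mathbb C}\{Q_1,Q_2\}$ in $\mathfrak{sl}(\pi)$ is one-dimensional. It is closed under adjoints, since $\operatorname{Tr}(Q_iX^*)=\overline{\operatorname{Tr}(XQ_i)}$, so it is spanned by a Hermitian operator (the Hermitian or anti-Hermitian part of a spanning $X$, up to a factor $i$). The traceless part of $\bar S$ lies in it, so $\bar S$ is a scalar plus a multiple of a Hermitian operator, i.e. normal. It is a contraction with $\bar Sx_1=y_1$, $\|y_1\|=\|x_1\|$.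

If $x_1$ has nonzero components on both vectors of an orthonormal eigenbasis of $\bar S$, then both eigenvalues must be unimodular. Then $\|S_1v\|\ge\|\bar Sv\|=\|v\|$ for $v\in\pi$, so $D_1$ vanishes on $\pi$ and $\operatorname{rank}D_1\le1$, a contradiction. Otherwise $x_1$ is an eigenvector of $\bar S$ and $y_1=\bar Sx_1\parallel x_1$, a contradiction. So $Q_1,Q_2$ are dependent over $\mathbb R$, and both are nonzero.

**Step 3: $S_2$ is a function of $S_1$.** Write $x_2=\delta x_1+\gamma y_1$, $y_2=\beta x_1+\alpha y_1$. From $S_2x_2=y_2$ we get $S_2(\delta+\gamma S_1)x_1=(\beta+\alpha S_1)x_1$, and as $x_1$ is cyclic,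
$$S_2(\delta+\gamma S_1)=\beta+\alpha S_1 .$$
The operators $y_1y_1^*,x_1x_1^*,y_1x_1^*,x_1y_1^*$ are linearly independent. Comparing coefficients in $y_2y_2^*-x_2x_2^*=c(y_1y_1^*-x_1x_1^*)$:
$$|\alpha|^2-|\gamma|^2=c,\qquad|\beta|^2-|\delta|^2=-c,\qquad\alpha\bar\beta=\gamma\bar\delta .$$
Hence
$$|\beta+\alpha z|^2-|\delta+\gamma z|^2=c(|z|^2-1)\qquad(z\in\mathbb C).\tag{4}$$
At a joint eigenvalue $(z,s)\in\mathbb D^2$ of $(S_1,S_2)$ we have $s(\delta+\gamma z)=\beta+\alpha z$, so (4) reads $(1-|s|^2)|\delta+\gamma z|^2=c(1-|z|^2)$. The left side is $\ge0$ and $c\ne0$, so $c>0$. Now (4) gives $|\delta+\gamma z|^2\ge c(1-|z|^2)>0$ on $\mathbb D$. On $\mathbb T$, by (4), a zero $z$ of $\delta+\gamma z$ would also be a zero of $\beta+\alpha z$; then $(\delta,\gamma)=\gamma(-z,1)$ and $(\beta,\alpha)=\alpha(-z,1)$, so $x_2\parallel y_2$, a contradiction. So $\varphi(z)=(\beta+\alpha z)/(\delta+\gamma z)$ is analytic near $\overline{\mathbb D}$ and, by (4), unimodular on $\mathbb T$. Since $\sigma(S_1)\subset\mathbb D$, $\delta+\gamma S_1$ is invertible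 and $S_2=\varphi(S_1)$.

**Step 4: dilation.** By Andô's theorem $(S_1,S_3)$ has a unitary dilation $(U_1,U_3)$. By (F3), $(U_1,\varphi(U_1),U_3)$ dilates $(S_1,\varphi(S_1),S_3)=(S_1,S_2,S_3)$. $\square$

## 10. The circle of lifts and the winding number of $c_\omega$

Fix $j\in\{2,3\}$. We determine the freedom in the extension of $V^{(j)}$. The map $h\mapsto(D_1h,D_jS_1h)$ is injective: an element of its kernel is $tx_1$ with $tD_jy_1=0$, and $D_jy_1\ne0$ because $y_1\nparallel x_j$. So domain and range of $V^{(j)}$ are $3$-dimensional in the $4$-dimensional space $\mathcal D_1\oplus\mathcal D_j$. Let $\mathbf n$ and $\mathbf m$ be unit vectors orthogonal to the domain and to the range. The unitary extensions are the $W_\omega$, $\omega\in\mathbb T$, with $W_\omega\mathbf n=\omega\mathbf m$. Then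
$$W_\omega=W_1\big(1+(\omega-1)\mathbf n\mathbf n^*\big),\qquad\det W_\omega=\omega\det W_1 .\tag{5}$$
Let $A,B,C,D$ be the blocks of $W_\omega$ (they depend on $\omega$), $\Theta_\omega=\Theta_\omega^{(j)}$ the corresponding function, and $d_\omega(\zeta)=\det(1-\zeta D)$. By Lemma 1, $d_\omega\ne0$ on $\overline{\mathbb D}$, so $\Theta_\omega(\zeta)$ is jointly continuous in $(\omega,\zeta)\in\mathbb T\times\mathbb T$. The operators $X_Q(\zeta)$ do not depend on $\omega$ or on $j$.

First, the condition that comes for free.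

**Lemma 13.** $\operatorname{Tr}(\Theta_\omega(\zeta)X_{Q_j}(\zeta))=0$ for all $\omega,\zeta\in\mathbb T$.

*Proof.* **Step 1: the quadratic form of $X_{Q_j}(\zeta)$ vanishes at eigenvectors of $\Theta_\omega(\zeta)$.** Let $\Theta_\omega(\zeta)u=wu$; then $|w|=1$. By (2), $W_\omega(u,\zeta b)=(wu,b)$ for some $b$. Take inner products of $W_\omega(D_1h,D_jS_1h)=(D_1S_jh,D_jh)$ with this. As $W_\omega$ is unitary,
$$\langle D_1h,u\rangle+\bar\zeta\langle D_jS_1h,b\rangle=\bar w\langle D_1S_jh,u\rangle+\langle D_jh,b\rangle\qquad\text{for all }h,$$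
i.e. $D_1u+\zeta S_1^*D_jb=wS_j^*D_1u+D_jb$, i.e.
$$(1-wS_j^*)D_1u=(1-\zeta S_1^*)D_jb .$$
Since $S_1^*$ and $S_j^*$ commute and have spectrum in $\mathbb D$, we may define
$$v:=E_\zeta u=(1-\zeta S_1^*)^{-1}D_1u=(1-wS_j^*)^{-1}D_jb .$$
So $(1-wS_j^*)v=D_jb\perp x_j$, that is, $\langle v,x_j\rangle=w\langle S_j^*v,x_j\rangle=w\langle v,y_j\rangle$. Hence $\langle X_{Q_j}(\zeta)u,u\rangle=\langle Q_jv,v\rangle=|\langle v,y_j\rangle|^2-|\langle v,x_j\rangle|^2=0$.

**Step 2: the trace.** Let $(u_i)$ be an orthonormal eigenbasis of the unitary $\Theta_\omega(\zeta)$ with eigenvalues $w_i$. Then $\operatorname{Tr}(\Theta_\omega(\zeta)X_{Q_j}(\zeta))=\sum_iw_i\langle X_{Q_j}(\zeta)u_i,u_i\rangle=0$. $\square$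

Next, for arbitrary $Q\in\mathcal Q$ the corresponding trace is described by one number.

**Lemma 14.** For $Q\in\mathcal Q$ and $\omega\in\mathbb T$ let $F(\zeta)=\operatorname{Tr}(\Theta_\omega(\zeta)X_Q(\zeta))$. Then, on $\mathbb T$,
$$F(\zeta)=\frac{c\,\zeta}{d_\omega(\zeta)},\qquad\text{with a constant }c=c_\omega(Q)\text{ satisfying }c=-(\det W_\omega)\,\bar c .$$

*Proof.* **Step 1: $F$ has only frequencies $\ge1$.** By (3) and $Q\in\mathcal Q$, for $k\ge0$,
$$\int\zeta^kF\,dm=\operatorname{Tr}\Big(Q\int\zeta^kE_\zeta\Theta_\omega(\zeta)E_\zeta^*\,dm\Big)=\operatorname{Tr}(QS_1^kS_j)=0 .$$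

**Step 2: a symmetry of $F$.** At $\zeta\in\mathbb T$, $\Theta=\Theta_\omega(\zeta)$ is a $2\times2$ unitary, so $\Theta^*=\Theta^{-1}=(\operatorname{Tr}\Theta-\Theta)/\det\Theta$. As $X_Q$ is Hermitian and traceless (Lemma 9),
$$\overline F=\operatorname{Tr}(\Theta^*X_Q)=-F/\det\Theta,\qquad\text{i.e. }F=-(\det\Theta)\overline F .$$

**Step 3: the determinant of $\Theta_\omega$.** The claim is
$$d_\omega\det\Theta_\omega=(\det W_\omega)\,\zeta^2\,\overline{d_\omega}\qquad\text{on }\mathbb T.\tag{6}$$
By the Schur complement formula,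
$$d_\omega\det\Theta_\omega=\det\begin{pmatrix}A&\zeta B\\-C&1-\zeta D\end{pmatrix}=\det\Big[\begin{pmatrix}1&0\\0&-1\end{pmatrix}W_\omega\Big(\begin{pmatrix}1&0\\0&\zeta\end{pmatrix}-W_\omega^*\begin{pmatrix}0&0\\0&1\end{pmatrix}\Big)\Big];$$
the second equality holds because $W_\omega\begin{pmatrix}1&0\\0&\zeta\end{pmatrix}-\begin{pmatrix}0&0\\0&1\end{pmatrix}=\begin{pmatrix}A&\zeta B\\C&\zeta D-1\end{pmatrix}$. The first factor has determinant $(-1)^{\dim\mathcal D_j}=1$. The last factor is $\begin{pmatrix}1&-C^*\\0&\zeta-D^*\end{pmatrix}$, with determinant $\det(\zeta-D^*)=\zeta^2\det(1-\bar\zeta D^*)=\zeta^2\overline{d_\omega(\zeta)}$, since $\dim\mathcal D_j=2$. This proves (6).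

**Step 4: conclusion.** Put $G=d_\omega F$. By Steps 2 and 3,
$$G=-d_\omega(\det\Theta_\omega)\overline F=-(\det W_\omega)\,\zeta^2\,\overline{d_\omega}\,\overline F=-(\det W_\omega)\,\zeta^2\,\overline G .$$
By Step 1, and since $d_\omega$ is a polynomial in $\zeta$, $G$ has only frequencies $\ge1$; then $\zeta^2\overline G$ has only frequencies $\le1$. Thus $G=c\zeta$, and $c\zeta=-(\det W_\omega)\zeta^2\bar c\bar\zeta$ gives $c=-(\det W_\omega)\bar c$. $\square$

Formula (6) can be tested on Example 2. There $\dim\mathcal D_2=2$ as well, $\Theta_2$ is scalar, $d_\omega=1-\omega\bar t\zeta$, and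
$$W_\omega=\begin{pmatrix}0&t&-\omega r\\1&0&0\\0&r&\omega\bar t\end{pmatrix},\qquad\det W_\omega=-\omega(|t|^2+r^2)=-\omega .$$
The right side of (6) is $-\omega\zeta^2(1-\bar\omega t\bar\zeta)=\zeta(t-\omega\zeta)$, which is $d_\omega\Theta_2$.

The relation $c=-(\det W_\omega)\bar c$ fixes the phase of $c_\omega$ up to sign, and by (5) the square of this phase winds once around the circle as $\omega$ does. This forces a zero.

**Lemma 15.** For every $Q\in\mathcal Q$ there is $\omega\in\mathbb T$ with $\operatorname{Tr}(\Theta_\omega(\zeta)X_Q(\zeta))=0$ for all $\zeta\in\mathbb T$.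

*Proof.* Since $1/d_\omega$ is analytic near $\overline{\mathbb D}$ with value $1$ at $0$, Lemma 14 gives $c_\omega(Q)=\int\bar\zeta F\,dm$. By the joint continuity of $\Theta_\omega(\zeta)$ this is continuous in $\omega$. If it never vanished, $s(\omega)=c_\omega/|c_\omega|$ would be a continuous map $\mathbb T\to\mathbb T$ with
$$s(\omega)^2=c_\omega/\overline{c_\omega}=-\det W_\omega=-\omega\det W_1 .$$
The winding number of the left side is $2\deg s$, that of the right side is $1$; impossible. So $c_\omega(Q)=0$ for some $\omega$, and then $F\equiv0$ by Lemma 14. $\square$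

## 11. Commuting lifts: proof of Theorem A

By Lemma 12 we may assume that $X_{Q_2}$ and $X_{Q_3}$ each vanish at no more than one point of $\mathbb T$.

**Step 1: independence at one point spreads.** For $Q,Q'\in\mathcal Q$, the Hermitian operators $X_Q(\zeta),X_{Q'}(\zeta)$ are independent over $\mathbb R$ if and only if they are over $\mathbb C$, that is, if and only if some $2\times2$ minor formed from their matrix entries is nonzero. These minors are rational in $\zeta$. So independence at one point of $\mathbb T$ implies independence at all but finitely many.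

**Step 2: a common plane.** We choose $R_2,R_3\in\mathcal Q$ such that for all but finitely many $\zeta\in\mathbb T$
$$\mathcal L_\zeta:=\operatorname{span}_{\mathbb R}\{X_{Q_2}(\zeta),X_{R_2}(\zeta)\}=\operatorname{span}_{\mathbb R}\{X_{Q_3}(\zeta),X_{R_3}(\zeta)\}\tag{7}$$
and this space has dimension $2$.

* If $X_{Q_2},X_{Q_3}$ are linearly independent at some point, put $R_2=Q_3$, $R_3=Q_2$. Then (7) is immediate, and the dimension is $2$ off a finite set by Step 1.
* Otherwise they are dependent at every point. Off the (at most two) points where one of them vanishes, they are nonzero real multiples of each other. Pick $\zeta_0$ with $X_{Q_2}(\zeta_0)\ne0$. By Lemma 11 there is $Q\in\mathcal Q$ with $X_Q(\zeta_0)\notin\mathbb RX_{Q_2}(\zeta_0)$. Put $R_2=R_3=Q$. By Step 1, $X_{Q_2}(\zeta),X_Q(\zeta)$ are independent off a finite set, and (7) holds off a finite set because $X_{Q_3}(\zeta)$ is there a nonzero multiple of $X_{Q_2}(\zeta)$.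

By Lemma 9, $\mathcal L_\zeta$ consists of traceless Hermitian operators on $\mathcal D_1\cong\mathbb C^2$.

**Step 3: choosing the two parameters.** By Lemma 15 choose $\omega_2$ for $(j,Q)=(2,R_2)$ and $\omega_3$ for $(j,Q)=(3,R_3)$, and put $\Theta_j=\Theta^{(j)}_{\omega_j}$. Then $\operatorname{Tr}(\Theta_j(\zeta)X_{R_j}(\zeta))=0$ for all $\zeta\in\mathbb T$ by this choice, and $\operatorname{Tr}(\Theta_j(\zeta)X_{Q_j}(\zeta))=0$ by Lemma 13. So, for all but finitely many $\zeta$, both $\Theta_2(\zeta)$ and $\Theta_3(\zeta)$ are trace-orthogonal to $\mathcal L_\zeta$.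

**Step 4: commutation.** By Lemma 4, $\Theta_2(\zeta)\Theta_3(\zeta)=\Theta_3(\zeta)\Theta_2(\zeta)$ for all but finitely many $\zeta\in\mathbb T$, hence for all $\zeta\in\mathbb T$ by continuity. By Lemma 3(b), $(S_1,S_2,S_3)$ dilates. With the reductions of Sections 6 and 7 this proves Theorem A. $\blacksquare$

Consequently every commuting contractive triple of $3\times3$ matrices satisfies the matrix-valued von Neumann inequality: the first requirement in the question can never be met, and no such three matrices exist.

## 12. Sharpness: proof of Theorem B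

**Positive cases.** For $n\le2$ these are the theorems of Sz.-Nagy and Andô. For $d\le2$ this is Proposition 7. For $n=d=3$ it is Theorem A.

**Negative cases.** The remaining pairs are those with $n\ge4,\ d\ge3$ or with $n\ge3,\ d\ge4$. It suffices to give a non-dilating $n$-tuple for $(n,d)=(4,3)$ and for $(3,4)$. One then pads with $T_j\oplus0$ and extra zero operators; a unitary dilation of the padded tuple would, by compression to the original space and by using only polynomials in the original variables, be one of the original tuple.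

Both examples use this remark: *if $U$ dilates $T$ and $\|T_jh\|=\|h\|$, then $U_jh=T_jh$.* Indeed $P_HU_jh=T_jh$ and $\|U_jh\|=\|h\|=\|P_HU_jh\|$, so $U_jh\in H$.

**$(n,d)=(4,3)$, a Choi–Davidson-type example.** Take $T_1,\dots,T_4$ from Example 3. Suppose $U$ dilates $T$. As $\|T_jf_0\|=1=\|f_0\|$, we get $U_jf_0=x_j$, hence
$$U_3f_0=\tfrac1{\sqrt2}(U_1+U_2)f_0,\qquad U_4f_0=\tfrac1{\sqrt2}(U_1+iU_2)f_0 .$$
The $U_j$ and their inverses $U_j^*$ all commute, so $N=U_1+U_2-\sqrt2\,U_3$ is normal, and $Nf_0=0$ implies $N^*f_0=0$. Therefore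
$$(U_1+U_2)^*(U_1+U_2)f_0=\sqrt2\,U_3(U_1+U_2)^*f_0=2\,U_3U_3^*f_0=2f_0 ,$$
which says $(U_1^*U_2+U_2^*U_1)f_0=0$. In the same way, with $U_1+iU_2-\sqrt2\,U_4$, we get $(U_1+iU_2)^*(U_1+iU_2)f_0=2f_0$, which says $i(U_1^*U_2-U_2^*U_1)f_0=0$. Adding, $U_1^*U_2f_0=0$. But $U_1^*U_2$ is unitary and $f_0\ne0$, a contradiction.

**$(n,d)=(3,4)$, Parrott.** Take $T_1,T_2,T_3$ from Example 4 with $V_1=1$ and $V_2,V_3$ noncommuting unitaries on $\mathbb C^2$. All products vanish, so these are commuting contractions. If $U$ dilates $T$, then $U_j(h\oplus0)=0\oplus V_jh$ by the remark. For $j=1$ this gives $U_1^*(0\oplus h)=h\oplus0$, so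
$$U_jU_1^*(0\oplus h)=0\oplus V_jh\qquad(j=2,3,\ h\in\mathbb C^2).$$
Since $U_2U_1^*$ and $U_3U_1^*$ commute, applying them to $0\oplus h$ in both orders gives $V_2V_3h=V_3V_2h$ for all $h$, a contradiction. $\blacksquare$
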